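\title{The volume of Schubert varieties in real Grassmannians}

\begin{abstract}
We compute the Riemannian volume of every Schubert variety $\Omega_\lambda$ in the real Grassmannian $G(a,a+b)$ with its invariant metric. The answer is a product of quotients of Gamma functions, and its ratio to the volume of the Grassmannian has a hook--content form. The proof parametrizes the open Schubert cell by a tower of projective bundles, expresses the Jacobian of this parametrization through angles between subspaces, and computes its mean from a Gaussian matrix of staircase shape, whose triangular factors have independent entries after a change of measure. The method gives all joint moments of the factors of the Jacobian, and it carries over to complex and quaternionic Grassmannians.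
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $a,b\ge1$ be integers and let $G=G(a,a+b)$ be the Grassmannian of $a$-dimensional linear subspaces of $\mathbb R^{a+b}$, a compact manifold of dimension $ab$. Write $\operatorname{pr}_V$ for the orthogonal projection onto a subspace $V$. The tangent space $T_EG$ is identified with $\operatorname{Hom}(E,E^\perp)$: the velocity of a smooth curve $E(t)$ with $E(0)=E$ is the map $\varphi$ such that
\begin{equation}\label{eq:tangent}
\varphi(w(0))=\operatorname{pr}_{E^\perp}\dot w(0)\qquad\text{for every smooth curve of vectors } w(t)\in E(t).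
\end{equation}
The inner product $\langle\varphi,\psi\rangle=\operatorname{tr}(\varphi^T\psi)=\sum_i\langle\varphi(e_i),\psi(e_i)\rangle$, where $e_1,\dots,e_a$ is any orthonormal basis of $E$, is an $O(a+b)$-invariant Riemannian metric on $G$. For $a=1$ it is the round metric of projective space, the quotient of the unit sphere by $\pm1$, for which
\begin{equation}\label{eq:volRP}
\operatorname{vol}(\mathbb{RP}^n)=\tfrac12\operatorname{vol}(S^n)=\pi^{(n+1)/2}\big/\Gamma\big(\tfrac{n+1}2\big).
\end{equation}
In general one has the known formula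
\begin{equation}\label{eq:volG}
\operatorname{vol}(G(a,a+b))=\pi^{ab/2}\prod_{j=1}^a\frac{\Gamma(\frac j2)}{\Gamma(\frac{b+j}2)}.
\end{equation}

A Young diagram $\lambda$ that fits $a\times b$ is a partition $b\ge\lambda_1\ge\dots\ge\lambda_a\ge0$, viewed as the set of boxes $(i,j)$ with $1\le i\le a$ and $1\le j\le\lambda_i$; it has $|\lambda|=\sum_i\lambda_i$ boxes. Throughout,
\[
k_i=b+i-\lambda_i\qquad(1\le i\le a),
\]
so that $1\le k_1<\dots<k_a\le a+b$ and $k_j-k_i\ge j-i$ for $i<j$. Fix a complete flag $F_1\subset\dots\subset F_{a+b}=\mathbb R^{a+b}$ with $\dim F_k=k$, and put $F_0=0$. The Schubert variety of $\lambda$ is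
\[
\Omega_\lambda=\{E\in G:\ \dim(E\cap F_{k_i})\ge i\ \text{ for } i=1,\dots,a\}.
\]
Every $E$ satisfies $\dim(E\cap F_{b+i})\ge i$ by a dimension count, so $\Omega_\emptyset=G$, and $\lambda_i$ measures how many steps earlier in the flag the $i$-th dimension of $E$ is required to appear. The variety $\Omega_\lambda$ has codimension $|\lambda|$, that is, dimension
\[
d=ab-|\lambda|=\sum_{i=1}^a(k_i-i).
\]
Its volume $\operatorname{vol}(\Omega_\lambda)$ is the $d$-dimensional Riemannian volume of its smooth locus with the induced metric. Since $O(a+b)$ acts transitively on complete flags, the volume does not depend on the flag. The problem, posed in \cite{Handbook}, is to determine $\operatorname{vol}(\Omega_\lambda)$ as an explicit function of $a$, $b$ and $\lambda$. For the one-box diagram, where $\Omega_\square=\{E:E\cap F_b\ne0\}$, the answer is the formula of B\"urgisser and Lerario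
\begin{equation}\label{eq:BL}
\frac{\operatorname{vol}(\Omega_\square)}{\operatorname{vol}(G)}=\rho(a)\rho(b),\qquad\text{where}\quad \rho(n)=\frac{\Gamma(\frac{n+1}2)}{\Gamma(\frac n2)}.
\end{equation}

\subsection{Which answer to expect}
The Pl\"ucker embedding $\langle e_1,\dots,e_a\rangle\mapsto[e_1\wedge\dots\wedge e_a]$ is isometric: it sends $\varphi$ to $\sum_ie_1\wedge\dots\wedge\varphi(e_i)\wedge\dots\wedge e_a$, which is orthogonal to $e_1\wedge\dots\wedge e_a$ and has squared norm $\sum_i|\varphi(e_i)|^2$. By Crofton's formula in projective space, $\operatorname{vol}(\Omega_\lambda)/\operatorname{vol}(\mathbb{RP}^d)$ is therefore the average number of points in which $\Omega_\lambda$ meets a random projective subspace of codimension $d$ of Pl\"ucker space. The volume is thus a real substitute for the degree. (This interpretation is not used below.)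

Over $\mathbb C$ the substitute is exact: a complex subvariety of projective space of dimension $N$ has volume $\pi^N/N!$ times its degree, and the classical degree of the complex Schubert variety, of dimension $N=\sum_j(k_j-j)$, is $N!\prod_{i<j}(k_j-k_i)/\prod_j(k_j-1)!$. So its volume is
\[
\prod_{j}\frac{\pi^{k_j-j}\,\Gamma(1)}{\Gamma(k_j)}\ \prod_{i<j}\frac{\Gamma(k_j-k_i+1)}{\Gamma(k_j-k_i)}.
\]
Now compare $\operatorname{vol}(\mathbb{CP}^n)=\pi^n\Gamma(1)/\Gamma(n+1)$ with $\operatorname{vol}(\mathbb{RP}^n)=\pi^{n/2}\Gamma(\frac12)/\Gamma(\frac{n+1}2)$: one passes from $\mathbb C$ to $\mathbb R$ by halving the exponent of $\pi$ and the argument of each Gamma function. The natural guess is that the same rule holds for all Schubert varieties, each factor $k_j-k_i$ being replaced by $\rho(k_j-k_i)$. The guess is correct.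

\subsection{Results}
Let $\lambda'$ be the conjugate diagram, $\lambda'_j=\#\{i:\lambda_i\ge j\}$. The hook length of a box $(i,j)\in\lambda$ is $h_{ij}=\lambda_i-j+\lambda'_j-i+1$, the number of boxes to its right or below it, plus one.

\begin{theorem}\label{thm:main}
For every Young diagram $\lambda$ that fits $a\times b$,
\begin{equation}\label{eq:main1}
\operatorname{vol}(\Omega_\lambda)=\prod_{j=1}^a\frac{\pi^{(b-\lambda_j+1)/2}}{\Gamma\big(\frac{b+j-\lambda_j}{2}\big)}\ \prod_{1\le i<j\le a}\frac{\Gamma\big(\frac{\lambda_i-\lambda_j+j-i+1}{2}\big)}{\Gamma\big(\frac{\lambda_i-\lambda_j+j-i}{2}\big)}.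
\end{equation}
Equivalently,
\begin{equation}\label{eq:main2}
\frac{\operatorname{vol}(\Omega_\lambda)}{\operatorname{vol}(G(a,a+b))}=\pi^{-|\lambda|/2}\prod_{(i,j)\in\lambda}\frac{\rho(a+j-i)\,\rho(b+i-j)}{\rho(h_{ij})}.
\end{equation}
\end{theorem}

In terms of the $k_i$, the right side of \eqref{eq:main1} is $\prod_j\pi^{(k_j-j+1)/2}\,\Gamma(k_j/2)^{-1}\prod_{i<j}\rho(k_j-k_i)$. Products of values of $\rho$ telescope:
\begin{equation}\label{eq:tele}
\prod_{m=r}^{l}\rho(m)=\Gamma\big(\tfrac{l+1}2\big)\big/\Gamma\big(\tfrac r2\big)\qquad(1\le r\le l+1).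
\end{equation}
For $\lambda=\emptyset$ this gives $\prod_{i<j}\rho(j-i)=\prod_j\Gamma(\frac j2)/\Gamma(\frac12)$, and \eqref{eq:main1} becomes \eqref{eq:volG}. For $\lambda=\square$, \eqref{eq:main2} becomes \eqref{eq:BL} because $\rho(1)=\pi^{-1/2}$. For $a=1$, \eqref{eq:main1} is the volume of $\Omega_\lambda=\mathbb{RP}^{b-\lambda_1}$. For the full rectangle, $k_j=j$, the variety is the point $F_a$, and \eqref{eq:main1} gives $1$.

Theorem~\ref{thm:main} is one member of a family of integrals. The \emph{Jacobian} of a linear map $A\colon V\to W$ of Euclidean spaces is $\sqrt{\det(A^TA)}$, with value $1$ if $V=0$. It is the product of the singular values of $A$, and it equals $v(Ac_1,\dots,Ac_m)$ for an orthonormal basis $c_1,\dots,c_m$ of $V$, where $v(w_1,\dots,w_m)=\sqrt{\det(\langle w_i,w_j\rangle)}$ is the volume of the parallelepiped spanned by the $w_i$. The \emph{open cell} of $\Omega_\lambda$ is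
\[
\Omega_\lambda^\circ=\{E\in G:\ \dim(E\cap F_{k_i})=i,\ \dim(E\cap F_{k_i-1})=i-1\ \text{ for all } i\};
\]
it has full measure in $\Omega_\lambda$ (Lemma~\ref{lem:cell}). Let $\Pi_i$ be the orthogonal projection onto $F_{k_i}^\perp$. For $E\in\Omega^\circ_\lambda$ put $E_i=E\cap F_{k_i}$ and $C_i=E\cap E_i^\perp$, of dimensions $i$ and $a-i$, and let $J_i(E)$ be the Jacobian of $\Pi_i|_{C_i}$. The singular values of $\Pi_i|_{C_i}$ are the sines of the angles between $C_i$ and $F_{k_i}$. They are at most $1$, and they are positive because $C_i\cap F_{k_i}=E_i\cap E_i^\perp=0$. So $J_i\in(0,1]$.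

\begin{theorem}\label{thm:moments}
For real $p_1,\dots,p_{a-1}\ge0$ put $s_j=\sum_{i<j}p_i$ and, for $i<j$, $n_{ij}=k_j-k_i+\sum_{i<l<j}(p_l-1)$. Then $n_{ij}\ge1$ and
\[
\int_{\Omega_\lambda}\prod_{i=1}^{a-1}J_i^{\,p_i-1}\,d\mathrm{vol}=\prod_{j=1}^a\frac{\pi^{(k_j-j+1)/2}}{\Gamma\big(\frac{k_j-j+1+s_j}2\big)}\ \prod_{1\le i<j\le a}\frac{\Gamma\big(\frac{n_{ij}+p_i}{2}\big)}{\Gamma\big(\frac{n_{ij}}2\big)}.
\]
\end{theorem}

Formula \eqref{eq:main1} is the case $p_i=1$. Taking the $p_i-1$ to be nonnegative integers gives all integer moments of $(J_1,\dots,J_{a-1})$ for $E$ uniform in $\Omega_\lambda$; these determine the joint law, since polynomials are dense in the continuous functions on $[0,1]^{a-1}$.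

Finally, let $\mathbb K=\mathbb R,\mathbb C,\mathbb H$ and $\beta=\dim_{\mathbb R}\mathbb K=1,2,4$. Let $G^{\mathbb K}$ be the Grassmannian of $a$-dimensional left $\mathbb K$-subspaces of $\mathbb K^{a+b}$, with the metric $\operatorname{Re}\operatorname{tr}(\varphi^*\psi)$ on $\operatorname{Hom}_{\mathbb K}(E,E^\perp)$. Define $\Omega^{\mathbb K}_\lambda$ and its open cell by the same conditions on $\mathbb K$-dimensions, and let $\operatorname{vol}(\Omega_\lambda^{\mathbb K})$ be the $\beta d$-dimensional volume of the open cell, whose complement in $\Omega^{\mathbb K}_\lambda$ is a finite union of cells of smaller dimension.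

\begin{theorem}\label{thm:K}
Put $\rho_\beta(n)=\Gamma(\frac{\beta(n+1)}2)/\Gamma(\frac{\beta n}2)$. Then
\[
\operatorname{vol}(\Omega^{\mathbb K}_\lambda)=\prod_{j=1}^a\frac{\pi^{\beta(k_j-j)/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac{\beta k_j}2)}\prod_{i<j}\rho_\beta(k_j-k_i),
\]
\[
\frac{\operatorname{vol}(\Omega^{\mathbb K}_\lambda)}{\operatorname{vol}(G^{\mathbb K})}=\pi^{-\beta|\lambda|/2}\prod_{(i,j)\in\lambda}\frac{\rho_\beta(a+j-i)\,\rho_\beta(b+i-j)}{\rho_\beta(h_{ij})}.
\]
\end{theorem}

For $\beta=2$ one has $\rho_2(n)=n$, and the first formula is the complex volume displayed above.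

Section~\ref{sec:small} works out $a=2$ and $a=3$, which contain the three ideas of the proof: a tower of projective spaces (Section~\ref{sec:tower}), the replacement of unit vectors by Gaussian vectors (Section~\ref{sec:gauss}), and a change of measure that decouples dependent factors (Section~\ref{sec:staircase}). Section~\ref{sec:real} proves Theorems~\ref{thm:main} and~\ref{thm:moments}, and Section~\ref{sec:K} proves Theorem~\ref{thm:K}.

\section{Chi laws and the cases $a=2$ and $a=3$}\label{sec:small}

\subsection{Chi laws}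
For real $\nu>0$, $\chi_\nu$ is the law on $(0,\infty)$ with density proportional to $t^{\nu-1}e^{-t^2/2}$; we also write $\chi_\nu$ for a variable with this law. A \emph{standard Gaussian} vector in a Euclidean space has independent $N(0,1)$ coordinates in one, hence every, orthonormal basis; its law is invariant under orthogonal maps, and its projections onto mutually orthogonal subspaces are independent standard Gaussian vectors there. We use the following facts.
\begin{itemize}
\item[(C1)] $\mathbb E[\chi_\nu^p]=2^{p/2}\,\Gamma(\frac{\nu+p}2)/\Gamma(\frac\nu2)$ for $p\ge0$; in particular $\mathbb E[\chi_n]=\sqrt2\,\rho(n)$.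
\item[(C2)] If $x$ is standard Gaussian in dimension $n\ge1$, then $|x|\sim\chi_n$, the direction $x/|x|$ is uniform on the unit sphere, and the two are independent (polar coordinates).
\item[(C3)] If $\xi\sim\chi_\nu$ and $\eta\sim\chi_\mu$ are independent, then $\sqrt{\xi^2+\eta^2}\sim\chi_{\nu+\mu}$. Indeed $\xi^2$ has density proportional to $t^{\nu/2-1}e^{-t/2}$, and $\int_0^tu^{\nu/2-1}(t-u)^{\mu/2-1}du$ is a constant times $t^{(\nu+\mu)/2-1}$.
\item[(C4)] Let $\xi_1,\dots,\xi_m,Z$ be independent with $\xi_j\sim\chi_{\nu_j}$, and let $p\ge0$. Under the probability measure with density proportional to $\prod_j\xi_j^p$ they remain independent, $Z$ keeps its law, and $\xi_j\sim\chi_{\nu_j+p}$: the joint density is still a product, and $t^p\cdot t^{\nu-1}=t^{\nu+p-1}$.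
\item[(C5)] If the conditional law of $Z$ given $W$ does not depend on $W$, then $Z$ has this law and is independent of $W$.
\end{itemize}

\subsection{Planes}
Let $a=2$. A plane $E\in\Omega^\circ_\lambda$ meets $F_{k_1}$ in a line $\langle e_1\rangle$, and $E=\langle e_1,e_2\rangle$ with $e_1,e_2$ orthonormal. So $E$ is described by two successive choices, a line $\langle e_1\rangle$ in $F_{k_1}$ and a line $\langle e_2\rangle$ in $F_{k_2}\cap e_1^\perp$, which range over an $\mathbb{RP}^{k_2-2}$-bundle over $\mathbb{RP}^{k_1-1}$. How does this description distort volume? Moving $e_2$ with velocity $\theta_2\in F_{k_2}\cap E^\perp$ gives $\varphi(e_1)=0$ and $\varphi(e_2)=\theta_2$, with no distortion. Moving $e_1$ with velocity $\theta_1\in F_{k_1}\cap e_1^\perp$, and $e_2$ with velocity $-\langle\theta_1,e_2\rangle e_1\in E$ to keep it orthogonal to $e_1$, gives $\varphi(e_1)=\operatorname{pr}_{E^\perp}\theta_1$ and $\varphi(e_2)=0$. Let $\omega$ be the angle between $e_2$ and $F_{k_1}$. If $\theta_1$ is orthogonal to $\operatorname{pr}_{F_{k_1}}e_2$,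 then $\theta_1\in E^\perp$ and nothing is lost; if $\theta_1$ is the unit vector along $\operatorname{pr}_{F_{k_1}}e_2$, then $\langle\theta_1,e_2\rangle=\cos\omega$ and $|\varphi(e_1)|=\sin\omega$. So the distortion is $\sin\omega=|\Pi_1e_2|=J_1$, and, anticipating Section~\ref{sec:tower},
\[
\operatorname{vol}(\Omega_\lambda)=\operatorname{vol}(\mathbb{RP}^{k_1-1})\operatorname{vol}(\mathbb{RP}^{k_2-2})\,\mathbb E[\sin\omega],
\]
with $e_2$ uniform on the unit sphere of $F_{k_2}\cap e_1^\perp$. To compute the mean, let $x=re_2$ be standard Gaussian in this space of dimension $k_2-1$. Then $r\sin\omega=|\Pi_1x|$, and $\Pi_1x$ is standard Gaussian in $F_{k_2}\cap F_{k_1}^\perp$, of dimension $k_2-k_1$. By (C2) and (C1), $\mathbb E[\sin\omega]=\rho(k_2-k_1)/\rho(k_2-1)$, and \eqref{eq:volRP} turns the display into \eqref{eq:main1}. For the lines in $\mathbb{RP}^3$ that meet a given line, $a=b=2$ and $(k_1,k_2)=(2,4)$; here $\rho(2)/\rho(3)=\pi/4$ and the volume is $\pi\cdot2\pi\cdot\pi/4=\pi^3/2$, which is $\rho(2)^2=\pi/4$ times $\operatorname{vol}(G(2,4))=2\pi^2$,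 as in \eqref{eq:BL}.

\subsection{Three-dimensional subspaces}
For $a=3$ the distortion is $J_1J_2$, and the Gaussian substitution (Section~\ref{sec:gauss}) reduces its mean to $\mathbb E[D_1D_2]$, where $x_j\in F_{k_j}$ are independent standard Gaussian vectors, $D_1=v(\Pi_1x_2,\Pi_1x_3)$ and $D_2=|\Pi_2x_3|$. The new difficulty is that $D_1$ and $D_2$ are dependent. Put $\delta_1=k_2-k_1$ and $\delta_2=k_3-k_2$. In an orthonormal basis adapted to the flag,
\[
\begin{pmatrix}\Pi_1x_2\\ \Pi_1x_3\end{pmatrix}=\begin{pmatrix}u&0\\ Y&z\end{pmatrix},\qquad u,Y\in\mathbb R^{\delta_1},\quad z=\Pi_2x_3\in\mathbb R^{\delta_2},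
\]
with $u,Y,z$ independent standard Gaussian. Let $Y'$ be the component of $Y$ orthogonal to $u$ (it is $0$ if $\delta_1=1$). Given $u$, it is standard Gaussian in dimension $\delta_1-1$, so $|u|,|Y'|,|z|$ are independent by (C5). Base times height gives $D_1=|u|\sqrt{|Y'|^2+|z|^2}$, and $D_2=|z|$. The height has law $\chi_{\delta_1+\delta_2-1}$, one degree of freedom short of what \eqref{eq:main1} requires. But the height is averaged against $|z|$. Regard $|z|/\mathbb E|z|$ as the density of a new probability measure. By (C4), $|z|\sim\chi_{\delta_2+1}$ under it, so by (C3) the height has law $\chi_{\delta_1+\delta_2}$, and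
\[
\mathbb E[D_1D_2]=\mathbb E[\chi_{\delta_2}]\,\mathbb E[\chi_{\delta_1}]\,\mathbb E[\chi_{\delta_1+\delta_2}]=2^{3/2}\rho(k_3-k_2)\,\rho(k_2-k_1)\,\rho(k_3-k_1).
\]
The degree of freedom lost by projecting away from $u$ is restored by the weight $D_2$. With weight $D_2^{p_2}$ the net change is $p_2-1$, which explains $n_{13}=k_3-k_1+p_2-1$ in Theorem~\ref{thm:moments}.

\section{A tower of projective spaces over the Schubert variety}\label{sec:tower}

Let $f_1,\dots,f_{a+b}$ be an orthonormal basis with $F_k=\langle f_1,\dots,f_k\rangle$, and write $\Omega^\circ=\Omega^\circ_\lambda$.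

\subsection{The open cell}
For $E\in G$ the function $m\mapsto\dim(E\cap F_m)$ rises from $0$ to $a$ in steps of $0$ or $1$. Call the indices $k'_1<\dots<k'_a$ at which it rises the \emph{jumps} of $E$. Then $\dim(E\cap F_m)\ge i$ if and only if $k'_i\le m$. Hence $E\in\Omega_\lambda$ if and only if $k'_i\le k_i$ for all $i$, and $E\in\Omega^\circ$ if and only if $k'=k$.

\begin{lemma}\label{lem:cell}
The set $\Omega^\circ$ is an embedded submanifold of $G$ of dimension $d$ contained in the smooth locus of $\Omega_\lambda$, and $\Omega_\lambda\setminus\Omega^\circ$ is a finite union of submanifolds of dimension less than $d$. Hence $\operatorname{vol}(\Omega_\lambda)=\operatorname{vol}(\Omega^\circ)$.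
\end{lemma}

\begin{proof}
A subspace has jumps $k'$ if and only if it has a basis in reduced echelon form $w_i=f_{k'_i}+\sum_mc_{im}f_m$, the sum running over $m<k'_i$ with $m\notin\{k'_1,\dots,k'_{i-1}\}$; this basis is unique. There are $k'_i-i$ free coefficients in $w_i$. In the standard chart of $G$ around $\langle f_{k'_1},\dots,f_{k'_a}\rangle$, with coordinates $c_{im}$ for all $m\notin k'$, these subspaces form the coordinate subspace $\{c_{im}=0\text{ for }m>k'_i\}$. So they form an embedded cell of dimension $\sum_i(k'_i-i)$. The cells in $\Omega_\lambda$ are those with $k'\le k$ componentwise, and all except $\Omega^\circ$ have dimension less than $d$.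

The stabilizer of the flag in $GL_{a+b}(\mathbb R)$ acts on $G$ by algebraic automorphisms preserving $\Omega_\lambda$, so it preserves the singular locus of $\Omega_\lambda$. It acts transitively on $\Omega^\circ$: the map sending $f_{k_i}$ to $w_i$ and fixing the other $f_m$ preserves the flag and sends $\langle f_{k_1},\dots,f_{k_a}\rangle$ to $\langle w_1,\dots,w_a\rangle$. The singular locus of a variety of dimension $d$ has dimension less than $d$, so it does not contain $\Omega^\circ$, and by transitivity it does not meet $\Omega^\circ$. Thus the smooth locus differs from $\Omega^\circ$ by a subset of the smaller cells, which has $d$-dimensional measure zero.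
\end{proof}

The stabilizer of the flag does not act by isometries, so transitivity does not give the volume, and the echelon coordinates are not adapted to the metric. As for planes, we describe $E$ instead by successive choices of orthogonal lines.

\subsection{The tower}
Let $M_0$ be a point, let
\[
M_i=\{E_1\subset\dots\subset E_i:\ \dim E_l=l,\ E_l\subset F_{k_l}\ \text{ for } l\le i\},
\]
and put $M=M_a$, $E_0=0$. Since $E_{i-1}\subset F_{k_{i-1}}\subset F_{k_i}$, the space $W_i=F_{k_i}\cap E_{i-1}^\perp$ has constant dimension $k_i-i+1$ and depends smoothly on $E_{i-1}$. The map $E_i\mapsto E_i\cap E_{i-1}^\perp$ identifies the fiber of the forgetful map $\gamma_i\colon M_i\to M_{i-1}$ with the projective space $P(W_i)\cong\mathbb{RP}^{k_i-i}$. So $M$ is a compact manifold of dimension $d$. Let $\Phi\colon M\to G$ send $E_\bullet=(E_1,\dots,E_a)$ to $E=E_a$, and let $M^\circ\subset M$ be the open set where $E_i\not\subset F_{k_i-1}$ for all $i$.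

\begin{lemma}\label{lem:bij}
The map $\Phi$ restricts to a bijection $M^\circ\to\Omega^\circ$ with inverse $E\mapsto(E\cap F_{k_i})_i$. In each fiber $P(W_i)$ of $\gamma_i$, the condition $E_i\subset F_{k_i-1}$ defines a hyperplane.
\end{lemma}

\begin{proof}
Let $E_\bullet\in M^\circ$ and pick $w_i\in E_i\setminus F_{k_i-1}$. Then $w_i\in E\cap F_{k_i}$ and $w_i\notin F_{k_i-1}$, so each $k_i$ is a jump of $E$, and these are all $a$ jumps. Thus $E\in\Omega^\circ$, and $E\cap F_{k_i}$ has dimension $i$ and contains $E_i$, so equals it. Conversely, for $E\in\Omega^\circ$ the flag $E_i=E\cap F_{k_i}$ lies in $M$, and $E_i\not\subset F_{k_i-1}$ because $\dim(E\cap F_{k_i-1})=i-1$. For the second claim, $k_{i-1}<k_i$ gives $E_{i-1}\subset F_{k_i-1}$. Hence $f_{k_i}\in W_i$, and $E_i\subset F_{k_i-1}$ exactly when the line $E_i\cap E_{i-1}^\perp$ is orthogonal to $f_{k_i}$.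
\end{proof}

\subsection{A metric on the tower}
We need a metric on $M$ whose volume is easy to integrate against and for which $d\Phi$ is easy to read. Near a point $E_\bullet$ choose unit vectors $e_i\in E_i\cap E_{i-1}^\perp$ depending smoothly on the point; they are unique up to sign. Let $N_i=F_{k_i}\cap E_i^\perp$, so that $F_{k_i}=E_i\oplus N_i$ and $\dim N_i=k_i-i$. For a tangent vector represented by a curve in $M$, along which the frame is $e_i(t)\in F_{k_i}$, put
\[
\theta_i=\operatorname{pr}_{N_i}\dot e_i(0)\in N_i .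
\]
This is linear in the tangent vector, $|\theta_i|^2$ does not depend on the sign of $e_i$, and $\theta_i$ is defined already on $M_i$, since $e_i$ depends only on $E_{i-1}$ and $E_i$. Put $g_i=\sum_{l\le i}|\theta_l|^2$ on $M_i$ and $g=g_a$. Recall that a submersion $\gamma\colon X\to Y$ of Riemannian manifolds is \emph{Riemannian} if $d\gamma$ is an isometry on the orthogonal complement of its kernel, and that then $\int_Xh=\int_Y\big(\int_{\gamma^{-1}(y)}h\big)\,dy$ for measurable $h\ge0$.

\begin{lemma}\label{lem:metric}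
The map $\Theta=(\theta_1,\dots,\theta_a)\colon T_{E_\bullet}M\to\bigoplus_iN_i$ is an isomorphism, so $g$ is a Riemannian metric and $\Theta$ is an isometry. Each $\gamma_i\colon(M_i,g_i)\to(M_{i-1},g_{i-1})$ is a Riemannian submersion whose fibers $P(W_i)$ carry the round metric. Consequently $M\setminus M^\circ$ is null, under the normalized volume of $g$ the line $\langle e_i\rangle$ is uniform in $P(W_i)$ given $E_1,\dots,E_{i-1}$, and
\begin{equation}\label{eq:volM}
\operatorname{vol}_g(M)=\prod_{i=1}^a\pi^{(k_i-i+1)/2}\big/\Gamma\big(\tfrac{k_i-i+1}2\big).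
\end{equation}
\end{lemma}

\begin{proof}
Along a curve in a fiber of $\gamma_i$, $e_i(t)$ is a unit vector of the fixed space $W_i$, so $\dot e_i\in W_i\cap e_i^\perp=N_i$ and $\theta_i=\dot e_i$. Thus $\theta_i$ restricted to $\ker d\gamma_i$ is the isometry of the tangent space of the round $P(W_i)$ onto $N_i$. Assume inductively that $(\theta_1,\dots,\theta_{i-1})$ is an isomorphism on $TM_{i-1}$. Then $\ker d\gamma_i$ is the common kernel of $\theta_1,\dots,\theta_{i-1}$ in $TM_i$, and $\theta_i$ is injective on it; so $(\theta_1,\dots,\theta_i)$ is injective, and bijective by dimension. For $g_i=\gamma_i^*g_{i-1}+|\theta_i|^2$, the orthogonal complement of $\ker d\gamma_i$ is $\ker\theta_i$, on which $g_i=\gamma_i^*g_{i-1}$. This is the submersion property. The consequences follow by integrating along the fibers one level at a time, using that hyperplanes are null (Lemma~\ref{lem:bij}), that all fibers of $\gamma_i$ have the same volume, and \eqref{eq:volRP}.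
\end{proof}

\subsection{The Jacobian}

\begin{proposition}\label{prop:jac}
At a point of $M^\circ$ the Jacobian of $d\Phi$ is $\prod_{i<a}J_i$, and $J_i=v(\Pi_ie_{i+1},\dots,\Pi_ie_a)$. For real $p_i\ge0$,
\begin{equation}\label{eq:area}
\int_{\Omega_\lambda}\prod_{i<a}J_i^{\,p_i-1}\,d\mathrm{vol}=\operatorname{vol}_g(M)\ \mathbb E_M\Big[\prod_{i<a}J_i^{\,p_i}\Big],
\end{equation}
where $\mathbb E_M$ is the expectation for the normalized volume of $g$.
\end{proposition}

\begin{proof}
By \eqref{eq:tangent}, $d\Phi$ sends a tangent vector to the map $\varphi$ with $\varphi(e_i)=\operatorname{pr}_{E^\perp}\dot e_i$. Since $\dot e_i\in F_{k_i}=E_i\oplus N_i$ and $E_i\subset E$, this is $\varphi(e_i)=\operatorname{pr}_{E^\perp}\theta_i$. The map $\varphi\mapsto(\varphi(e_i))_i$ is an isometry $\operatorname{Hom}(E,E^\perp)\cong(E^\perp)^a$, so $d\Phi\circ\Theta^{-1}$ is block diagonal with blocks $\operatorname{pr}_{E^\perp}|_{N_i}\colon N_i\to E^\perp$, and the Jacobian of $d\Phi$ is the product of the Jacobians $J'_i$ of the blocks.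

We show $J'_i=J_i$, which trades the space $N_i$ for the space $C_i=\langle e_{i+1},\dots,e_a\rangle$ spanned by frame vectors. Let $A=\operatorname{pr}_{C_i}|_{N_i}$, whose transpose is $A^T=\operatorname{pr}_{N_i}|_{C_i}$. For $x\in N_i$ we have $x\perp E_i$ and $E=E_i\oplus C_i$, so $|\operatorname{pr}_{E^\perp}x|^2=|x|^2-|Ax|^2$ and $J_i'^{\,2}=\det(I-A^TA)$. For $c\in C_i$ we have $c\perp E_i$ and $F_{k_i}=E_i\oplus N_i$, so $|\Pi_ic|^2=|c|^2-|A^Tc|^2$ and $J_i^2=\det(I-AA^T)$. The two determinants agree because $A^TA$ and $AA^T$ have the same nonzero eigenvalues with multiplicity. For $i=a$, $C_a=0$ and $J'_a=1$. The expression of $J_i$ through $v$ holds because $e_{i+1},\dots,e_a$ is an orthonormal basis of $C_i$.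

Since $J_i>0$ on $M^\circ$, the bijection $\Phi\colon M^\circ\to\Omega^\circ$ is a diffeomorphism of $d$-dimensional manifolds. Changing variables gives $\int_{\Omega^\circ}\prod J_i^{p_i-1}d\mathrm{vol}=\int_{M^\circ}\prod J_i^{p_i}\,d\mathrm{vol}_g$, and \eqref{eq:area} follows from Lemmas~\ref{lem:cell} and~\ref{lem:metric}.
\end{proof}

\section{From orthonormal frames to Gaussian vectors}\label{sec:gauss}

The vectors $e_j$ are dependent, being orthogonal to one another. We obtain them by Gram--Schmidt from independent Gaussian vectors; the volumes $J_i$ then change only by independent chi factors.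

\subsection{The triangular factor}
Let $B$ be a real matrix with linearly independent rows $b_1,\dots,b_m$. There is a unique factorization $B=LU$ with $L$ lower triangular $m\times m$ with positive diagonal and $UU^T=I$. Indeed, with $u_l$ the rows of $U$, the equations $b_j=\sum_{l\le j}L_{jl}u_l$ force $L_{jl}=\langle b_j,u_l\rangle$ for $l<j$ and then determine $L_{jj}>0$ and the unit vector $u_j$; this is Gram--Schmidt. Write $L=L(B)$ and $v(B)=\prod_jL(B)_{jj}$. Since $BB^T=LL^T$, this is $v(b_1,\dots,b_m)$. Uniqueness gives three rules.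
\begin{itemize}
\item[(L1)] If $VV^T=I$, then $L(BV)=L(B)$, because $BV=L(UV)$.
\item[(L2)] If $\Delta$ is lower triangular with positive diagonal, then $L(\Delta B)=\Delta L(B)$.
\item[(L3)] If $\tau>0$, $w$ is a column and $B'$ has independent rows, then
\[
L\begin{pmatrix}\tau&0\\w&B'\end{pmatrix}=\begin{pmatrix}\tau&0\\w&L(B')\end{pmatrix},
\]
because the matrix on the left is the right side times $\operatorname{diag}(1,U')$, where $B'=L(B')U'$.
\end{itemize}

\subsection{The Gaussian model}
Let $x_i\in F_{k_i}$ $(1\le i\le a)$ be independent standard Gaussian vectors, and let $E_i=\langle x_1,\dots,x_i\rangle$. Suppose that $x_1,\dots,x_{i-1}$ are linearly independent. Since $E_{i-1}\subset F_{k_i}$, we have $\operatorname{pr}_{E_{i-1}^\perp}x_i=\operatorname{pr}_{W_i}x_i$, and given $x_1,\dots,x_{i-1}$ this vector is standard Gaussian in $W_i$, of dimension $k_i-i+1\ge1$. It is almost surely nonzero, so all $x_i$ are almost surely independent, and we write it as $r_ie_i$ with $r_i>0$ and $|e_i|=1$. By (C2), the conditional law of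 $(r_i,e_i)$ given $x_1,\dots,x_{i-1}$ is the product of $\chi_{k_i-i+1}$ and the uniform law on the unit sphere of $W_i$, and $W_i$ depends only on $e_1,\dots,e_{i-1}$. Multiplying these conditional laws, we see that $r_1,\dots,r_a$ and the frame $(e_1,\dots,e_a)$ are independent, with $r_i\sim\chi_{k_i-i+1}$. By Lemma~\ref{lem:metric}, $E_\bullet$ is distributed according to the normalized volume of $g$; in particular $E_\bullet\in M^\circ$ almost surely.

For $1\le i<a$ let $B_i$ be the $(a-i)\times(k_a-k_i)$ matrix whose rows are $\Pi_ix_{i+1},\dots,\Pi_ix_a$ in the coordinates $f_{k_i+1},\dots,f_{k_a}$, and let $\bar B_i$ be the matrix with rows $\Pi_ie_{i+1},\dots,\Pi_ie_a$ in the same coordinates. For $j>i$ we have $x_j\in r_je_j+E_{j-1}$, and $\Pi_i$ kills $E_i\subset F_{k_i}$, so $\Pi_ix_j$ is $r_j\Pi_ie_j$ plus a combination of the $\Pi_ie_l$ with $i<l<j$. Thus $B_i=\Delta\bar B_i$ with $\Delta$ lower triangular with diagonal $r_{i+1},\dots,r_a$. The rows of $\bar B_i$ are almost surely independent because $J_i>0$, hence so are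 those of $B_i$. By (L2) and Proposition~\ref{prop:jac},
\[
D_i:=v(B_i)=J_i\prod_{j>i}r_j,\qquad\text{so}\qquad\prod_{i<a}D_i^{p_i}=\prod_{i<a}J_i^{p_i}\ \prod_{j=1}^ar_j^{s_j}.
\]
The $J_i$ are functions of the frame, so independence and (C1) give
\begin{equation}\label{eq:DJ}
\mathbb E\Big[\prod_{i<a}D_i^{p_i}\Big]=\mathbb E_M\Big[\prod_{i<a}J_i^{p_i}\Big]\prod_{j=1}^a2^{s_j/2}\,\frac{\Gamma(\frac{k_j-j+1+s_j}2)}{\Gamma(\frac{k_j-j+1}2)}.
\end{equation}

\section{Joint moments of the volumes $D_i$}\label{sec:staircase}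

The matrix with rows $x_1,\dots,x_a$ has staircase shape: row $j$ has independent $N(0,1)$ entries up to column $k_j$ and zeros after it. The $B_i$ are its nested lower right corners: with $\delta=k_{i+1}-k_i\ge1$ and $i\le a-2$,
\begin{equation}\label{eq:nest}
B_i=\begin{pmatrix}u&0\\Y&B_{i+1}\end{pmatrix},\qquad u\in\mathbb R^{1\times\delta},\quad Y\in\mathbb R^{(a-i-1)\times\delta},
\end{equation}
where $u$, $Y$, $B_{i+1}$ are independent and $u$, $Y$ are standard Gaussian. As for $a=3$, we proceed from the smallest corner outward and absorb each $D_l^{p_l}$ into the measure. The number $D_{i+1}$ does not carry enough information to find the law of $D_i$, but the triangular matrix $L(B_{i+1})$ does: $L(B_i)$ is a function of it and of the fresh variables $u,Y$, and the weight $D_{i+1}^{p_{i+1}}$ is a product over its diagonal entries, which preserves independence by (C4). After weighting, the diagonal parameters are arbitrary positive reals, so we need a matrix version of (C3) that allows real parameters.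

Say that a random lower triangular $m\times m$ matrix has \emph{type} $(\nu_1,\dots,\nu_m)$, with $\nu_j>0$ real, if its entries on and below the diagonal are independent, those below the diagonal are $N(0,1)$, and the $j$-th diagonal entry has law $\chi_{\nu_j}$.

\begin{lemma}\label{lem:columns}
Let $T$ have type $(\nu_1,\dots,\nu_m)$ and let $Y$ be an independent $m\times q$ standard Gaussian matrix, $q\ge0$. Then $L([\,T\,|\,Y\,])$ has type $(\nu_1+q,\dots,\nu_m+q)$.
\end{lemma}

\begin{proof}
For $q=0$, $L(T)=T$. It suffices to treat $q=1$: if $Y=[\,Y_1\,|\,y\,]$ with $y$ the last column and $[\,T\,|\,Y_1]=T'U$ with $T'=L([\,T\,|\,Y_1])$, then $[\,T\,|\,Y\,]=[\,T'\,|\,y\,]\operatorname{diag}(U,1)$, so $L([\,T\,|\,Y\,])=L([\,T'\,|\,y\,])$ by (L1), and $T'$ is independent of $y$.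

So let $Y=y$ be a column, and induct on $m$, the case $m=0$ being empty. The first row of $[\,T\,|\,y\,]$ is $(t,0,\dots,0,y_1)$ with $t=T_{11}$; we rotate the first and last columns so as to cancel $y_1$. Put
\[
\tau=\sqrt{t^2+y_1^2},\qquad Q=\tau^{-1}\begin{pmatrix}t&-y_1\\y_1&t\end{pmatrix}.
\]
Then $Q$ is orthogonal, $(t,y_1)Q=(\tau,0)$, and $\tau\sim\chi_{\nu_1+1}$ by (C3). Let $\hat T$ be $T$ without its first row and column, and put $(w_j,z_j)=(T_{j1},y_j)Q$ for $j\ge2$. Given $(t,y_1,\hat T)$, the $w_j,z_j$ are independent $N(0,1)$, so by (C5) $\tau,w,z,\hat T$ are independent, with $w,z$ standard Gaussian. Applying $Q$ to the two columns produces the matrix with first row $(\tau,0,\dots,0)$ and remaining rows $[\,w\,|\,\hat T\,|\,z\,]$. By (L1) and (L3),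
\[
L([\,T\,|\,y\,])=\begin{pmatrix}\tau&0\\w&L([\,\hat T\,|\,z\,])\end{pmatrix},
\]
and by induction the lower right block has type $(\nu_2+1,\dots,\nu_m+1)$.
\end{proof}

\begin{proposition}\label{prop:D}
For real $p_1,\dots,p_{a-1}\ge0$ we have $n_{ij}\ge1$ and
\[
\mathbb E\Big[\prod_{i=1}^{a-1}D_i^{p_i}\Big]=\prod_{1\le i<j\le a}2^{p_i/2}\,\frac{\Gamma(\frac{n_{ij}+p_i}2)}{\Gamma(\frac{n_{ij}}2)}.
\]
\end{proposition}

\begin{proof}
Since $k_j-k_i\ge j-i$ and each of the $j-i-1$ terms $p_l-1$ is at least $-1$, we have $n_{ij}\ge1$. Let $L_i=L(B_i)$, with rows and columns indexed by $i+1,\dots,a$, so that $D_i=\prod_{j>i}(L_i)_{jj}$. Let $Z_i=\mathbb E[\prod_{l=i+1}^{a-1}D_l^{p_l}]$, which is positive and finite because $p_l\ge0$ and $D_l^2$ is a polynomial in Gaussian variables. For $1\le i\le a-1$ let $\mathbb P_i$ be the probability measure with density $Z_i^{-1}\prod_{l=i+1}^{a-1}D_l^{p_l}$ with respect to the original measure $\mathbb P=\mathbb P_{a-1}$.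

\emph{Claim: under $\mathbb P_i$ the matrix $L_i$ has type $(n_{i,i+1},\dots,n_{ia})$.}

We use descending induction. For $i=a-1$, $L_{a-1}=|\Pi_{a-1}x_a|\sim\chi_{k_a-k_{a-1}}$ and $n_{a-1,a}=k_a-k_{a-1}$. Let $i\le a-2$ and assume the claim for $i+1$. The density of $\mathbb P_i$ with respect to $\mathbb P_{i+1}$ is proportional to $\prod_{j>i+1}(L_{i+1})_{jj}^{p_{i+1}}$, so by (C4) $L_{i+1}$ has type $(n_{i+1,j}+p_{i+1})_{j>i+1}$ under $\mathbb P_i$. Each $B_l$ with $l\ge i+1$ is a submatrix of $B_{i+1}$, so the density of $\mathbb P_i$ with respect to $\mathbb P$ is a function of $B_{i+1}$. Hence under $\mathbb P_i$ the blocks $u$, $Y$, $B_{i+1}$ in \eqref{eq:nest} are still independent, and $u,Y$ are still standard Gaussian.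

Let $R=R(u)$ be an orthogonal $\delta\times\delta$ matrix, measurable in $u$, with $uR=(|u|,0,\dots,0)$; for instance, $R^T$ is the result of Gram--Schmidt applied to $u$ followed by the last $\delta-1$ standard basis rows. Write $YR=[\,y\,|\,Y'\,]$ with $y$ a column. Given $(u,B_{i+1})$ the matrix $YR$ is standard Gaussian, so by (C5) $|u|,y,Y',L_{i+1}$ are independent and $y,Y'$ are standard Gaussian. Write $B_{i+1}=L_{i+1}U$. Then
\[
B_i=\begin{pmatrix}|u|&0&0\\y&Y'&L_{i+1}\end{pmatrix}\begin{pmatrix}R^T&0\\0&U\end{pmatrix},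
\qquad\text{so}\qquad
L_i=\begin{pmatrix}|u|&0\\y&L([\,L_{i+1}\,|\,Y'\,])\end{pmatrix}
\]
by (L1), (L3), and (L1) again to reorder columns. Here $|u|\sim\chi_\delta$ with $\delta=n_{i,i+1}$. By Lemma~\ref{lem:columns} with $q=\delta-1$, the lower right block has type $(\nu_j)_{j>i+1}$ with
\[
\nu_j=n_{i+1,j}+p_{i+1}+\delta-1=(k_j-k_{i+1})+(k_{i+1}-k_i)+(p_{i+1}-1)+\sum_{i+1<l<j}(p_l-1)=n_{ij}.
\]
The three blocks of $L_i$ are independent, which proves the claim.

Finally, $Z_{a-1}=1$ and $Z_{i-1}=Z_i\,\mathbb E_{\mathbb P_i}[D_i^{p_i}]$, so the expectation sought is $Z_0=\prod_{i<a}\mathbb E_{\mathbb P_i}[D_i^{p_i}]$. By the claim, $\mathbb E_{\mathbb P_i}[D_i^{p_i}]=\prod_{j>i}\mathbb E[\chi_{n_{ij}}^{p_i}]$, and (C1) finishes the proof.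
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:moments}}\label{sec:real}

\begin{proof}[Proof of Theorem~\ref{thm:moments}]
Since $\sum_{i<j}p_i$, summed over pairs, equals $\sum_js_j$, the powers of $2$ in \eqref{eq:DJ} and Proposition~\ref{prop:D} cancel, and
\[
\mathbb E_M\Big[\prod_{i<a}J_i^{p_i}\Big]=\prod_{j=1}^a\frac{\Gamma(\frac{k_j-j+1}2)}{\Gamma(\frac{k_j-j+1+s_j}2)}\ \prod_{i<j}\frac{\Gamma(\frac{n_{ij}+p_i}2)}{\Gamma(\frac{n_{ij}}2)}.
\]
Insert this and \eqref{eq:volM} into \eqref{eq:area}.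
\end{proof}

\begin{remark}
The hypothesis $p_i\ge0$ keeps all moments finite and all chi parameters positive. Some lower bound is needed. For $a=2$, $k_1\ge2$ and $p_1=-(k_2-k_1)$, the identity $D_1=J_1r_2$ gives $\mathbb E[\chi_{k_2-k_1}^{p_1}]=\mathbb E_M[J_1^{p_1}]\,\mathbb E[\chi_{k_2-1}^{p_1}]$; the left side is infinite and the last factor is finite, so the integral in Theorem~\ref{thm:moments} diverges.
\end{remark}

To pass from differences $k_j-k_i$ to hook lengths, put $l_i=a+b-k_i=\lambda_i+a-i$ for $1\le i\le a$ and $m_j=a-1+j-\lambda'_j$ for $1\le j\le b$.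

\begin{lemma}\label{lem:hook}
The numbers $l_1,\dots,l_a,m_1,\dots,m_b$ are the integers $0,\dots,a+b-1$, each once. For each $i$, the numbers $k_j-k_i$ $(j>i)$ and $h_{ij}$ $(1\le j\le\lambda_i)$ are the integers $1,\dots,l_i$, each once.
\end{lemma}

\begin{proof}
The $l_i$ decrease strictly, the $m_j$ increase strictly, and all lie in $[0,a+b-1]$ because $0\le\lambda_i\le b$ and $0\le\lambda'_j\le a$. We have $l_i-m_j=\lambda_i-j+\lambda'_j-i+1$. If $j\le\lambda_i$, this is $h_{ij}\ge1$. If $j>\lambda_i$, then $\lambda'_j\le i-1$ and it is at most $-1$. So the $a+b$ numbers are distinct, which proves the first claim, and those less than $l_i$ are the $l_j$ with $j>i$ and the $m_j$ with $j\le\lambda_i$. These are therefore $0,\dots,l_i-1$. Subtract them from $l_i$ and use $l_i-l_j=k_j-k_i$.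
\end{proof}

For example, $a=2$, $b=3$, $\lambda=(2,1)$ gives $l=(3,1)$, $m=(0,2,4)$, and for $i=1$ the numbers $k_2-k_1=2$, $h_{11}=3$, $h_{12}=1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take all $p_i=1$ in Theorem~\ref{thm:moments}. Then $s_j=j-1$, so $k_j-j+1+s_j=k_j$, and $n_{ij}=k_j-k_i=\lambda_i-\lambda_j+j-i$. As $k_j-j+1=b-\lambda_j+1$, this is \eqref{eq:main1}. By Lemma~\ref{lem:hook} and \eqref{eq:tele},
\[
\prod_{i<j}\rho(k_j-k_i)=\prod_{i=1}^a\frac{\Gamma(\frac{a-i+1+\lambda_i}2)}{\Gamma(\frac12)}\prod_{(i,j)\in\lambda}\frac1{\rho(h_{ij})}.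
\]
Insert this into \eqref{eq:main1} and divide by the same expression for $\lambda=\emptyset$, where $\Omega_\emptyset=G$:
\[
\frac{\operatorname{vol}(\Omega_\lambda)}{\operatorname{vol}(G)}=\pi^{-|\lambda|/2}\prod_{i=1}^a\frac{\Gamma(\frac{b+i}2)}{\Gamma(\frac{b+i-\lambda_i}2)}\cdot\frac{\Gamma(\frac{a-i+1+\lambda_i}2)}{\Gamma(\frac{a-i+1}2)}\ \prod_{(i,j)\in\lambda}\frac1{\rho(h_{ij})}.
\]
By \eqref{eq:tele} the two quotients in row $i$ are $\prod_{j=1}^{\lambda_i}\rho(b+i-j)$ and $\prod_{j=1}^{\lambda_i}\rho(a+j-i)$. This is \eqref{eq:main2}.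
\end{proof}

\begin{remark}
Formula \eqref{eq:main2} is invariant under $(a,b,\lambda)\leftrightarrow(b,a,\lambda')$, as it must be. The map $E\mapsto E^\perp$ is an isometry $G(a,a+b)\to G(b,a+b)$, with derivative $\varphi\mapsto-\varphi^T$. For the flag $F'_c=F_{a+b-c}^\perp$ one has $\dim(E^\perp\cap F'_c)=c-a+\dim(E\cap F_{a+b-c})$, so $c$ is a jump of $E^\perp$ if and only if $a+b+1-c$ is not a jump of $E$. For $E\in\Omega^\circ_\lambda$ this means $c-1\notin\{l_i\}$, and by Lemma~\ref{lem:hook} the jumps of $E^\perp$ are $m_j+1=a+j-\lambda'_j$, those of the open cell of $\lambda'$.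
\end{remark}

\section{Complex and quaternionic Grassmannians}\label{sec:K}

We prove Theorem~\ref{thm:K} by following Sections~\ref{sec:tower}--\ref{sec:real} and treating each point where the field matters. Two things change: unit scalars form a sphere $S^{\beta-1}$ instead of $\{\pm1\}$, and each $\mathbb K$-coordinate carries $\beta$ real degrees of freedom. Since $\mathbb H$ is not commutative, scalars act on the left and matrices on the right.

\emph{Linear algebra.} Let $\mathbb K^{n}$ be the left $\mathbb K$-space of row vectors, with the form $xy^*=\sum_mx_m\bar y_m$ and the real inner product $\operatorname{Re}(xy^*)$. If $V$ is a $\mathbb K$-subspace and $\operatorname{Re}(xy^*)=0$ for all $x\in V$, then $\operatorname{Re}(\alpha\,xy^*)=0$ for all $\alpha\in\mathbb K$, so $xy^*=0$. Thus orthogonal complements and projections of $\mathbb K$-subspaces are the same for both forms, and the projections are $\mathbb K$-linear. The map $x\mapsto xV$ is $\mathbb K$-linear, and it is isometric if $VV^*=I$. If $\varphi,\psi$ have matrices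 with rows $\varphi(e_i),\psi(e_i)$ in orthonormal bases, then $\operatorname{Re}\operatorname{tr}(\varphi^*\psi)=\sum_i\operatorname{Re}(\varphi(e_i)\psi(e_i)^*)$, so $\varphi\mapsto(\varphi(e_i))_i$ is again an isometry onto $(E^\perp)^a$. The factorization $B=L(B)U$ with $UU^*=I$ and positive real diagonal exists and is unique by the same Gram--Schmidt argument, with $L_{jl}=b_ju_l^*$, and (L1)--(L3) follow with $*$ in place of $T$. We \emph{define} $v(B)=\prod_jL(B)_{jj}$. The real Jacobian of $x\mapsto xB$ is $v(B)^\beta$: the map $x\mapsto xU$ is isometric, and $(xL)_m=x_mL_{mm}+\sum_{j>m}x_jL_{jm}$ shows that $x\mapsto xL$ is block triangular over $\mathbb R$ with diagonal blocks $L_{mm}I_\beta$.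

\emph{The tower.} Echelon forms exist over any division ring, so the cells have real dimension $\beta\sum_i(k'_i-i)$, and Lemma~\ref{lem:bij} holds with the same proof. The fibers are $P(W_i)\cong\mathbb{KP}^{k_i-i}$. Give $\mathbb{KP}^n$ the metric for which $S^{\beta(n+1)-1}\to\mathbb{KP}^n$ is a Riemannian submersion. Its fibers $\{\alpha e:|\alpha|=1\}$ are unit spheres $S^{\beta-1}$, so a uniform unit vector spans a uniform line, and $\operatorname{vol}(S^{m-1})=2\pi^{m/2}/\Gamma(\frac m2)$ gives
\[
\operatorname{vol}(\mathbb{KP}^n)=\frac{\operatorname{vol}(S^{\beta(n+1)-1})}{\operatorname{vol}(S^{\beta-1})}=\frac{\pi^{\beta n/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac{\beta(n+1)}2)}.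
\]
The frame is now unique up to unit scalars. Replacing $e_i(t)$ by $\alpha(t)e_i(t)$ replaces $\dot e_i(0)$ by $\dot\alpha(0)e_i+\alpha(0)\dot e_i(0)$, whose first term lies in $E_i$; so $\theta_i$ becomes $\alpha(0)\theta_i$. Hence $\theta_i$ depends only on the choice of $e_i(0)$, and $|\theta_i|^2$ is well defined. Along a fiber of $\gamma_i$ we have $\dot e_i\in W_i=\mathbb Ke_i\oplus N_i$. The component of $\dot e_i$ in $\mathbb Ke_i$ is tangent to the orbit of the unit scalars and $\theta_i$ is its horizontal component, so $|\theta_i|$ is the length of the tangent vector in $P(W_i)$. The rest of the proof of Lemma~\ref{lem:metric} is unchanged, and $\operatorname{vol}_g(M)=\prod_j\operatorname{vol}(\mathbb{KP}^{k_j-j})$. Let $J_i$ be the real Jacobian of $\Pi_i|_{C_i}$. The proof of Proposition~\ref{prop:jac} uses only real orthogonal projections, so the real Jacobian of $d\Phi$ is $\prod_{i<a}J_i$ and \eqref{eq:area} holds. In the isometric coordinates $x\mapsto\sum_jx_je_j$ on $C_i$, the map $\Pi_i|_{C_i}$ is $x\mapsto x\bar B_i$,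 so $J_i=v(\bar B_i)^\beta$.

\emph{The Gaussian model.} A standard Gaussian vector or scalar has all real coordinates independent $N(0,1)$. Then $r_j\sim\chi_{\beta(k_j-j+1)}$, and (L2) gives $D_i=v(B_i)=v(\bar B_i)\prod_{j>i}r_j$. Hence $D_i^{\beta p_i}=J_i^{p_i}\prod_{j>i}r_j^{\beta p_i}$, and \eqref{eq:DJ} becomes
\[
\mathbb E\Big[\prod_{i<a}D_i^{\beta p_i}\Big]=\mathbb E_M\Big[\prod_{i<a}J_i^{p_i}\Big]\prod_{j=1}^a2^{\beta s_j/2}\,\frac{\Gamma(\frac\beta2(k_j-j+1+s_j))}{\Gamma(\frac\beta2(k_j-j+1))}.
\]

\emph{The moments.} In the definition of type, the entries below the diagonal are now standard Gaussian in $\mathbb K$, and Lemma~\ref{lem:columns} states that $q$ added columns change $\nu_j$ to $\nu_j+\beta q$. In its proof take $\tau=\sqrt{t^2+|y_1|^2}$, which has law $\chi_{\nu_1+\beta}$ since $|y_1|\sim\chi_\beta$, and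
\[
Q=\tau^{-1}\begin{pmatrix}t&-y_1\\ \bar y_1&t\end{pmatrix},\qquad
QQ^*=\tau^{-2}\begin{pmatrix}t^2+y_1\bar y_1&ty_1-y_1t\\ \bar y_1t-t\bar y_1&\bar y_1y_1+t^2\end{pmatrix}=I.
\]
The off-diagonal entries vanish because $t$ is real, and for the same reason $(t,y_1)Q=\tau^{-1}(t^2+y_1\bar y_1,\,-ty_1+y_1t)=(\tau,0)$. Right multiplication by $Q$ is a real isometry of $\mathbb K^2$, so it preserves the Gaussian law. In Proposition~\ref{prop:D}, let $\mathbb P_i$ have density proportional to $\prod_{l>i}D_l^{\beta p_l}$, and let $R^*$ be the result of Gram--Schmidt as before, so that $RR^*=R^*R=I$ and $uR=(|u|,0,\dots,0)$. The claim becomes that $L_i$ has type $(\beta n_{ij})_{j>i}$ under $\mathbb P_i$: the norm of a standard Gaussian row of length $\delta$ has law $\chi_{\beta\delta}$, the weight $D_{i+1}^{\beta p_{i+1}}$ adds $\beta p_{i+1}$ to each parameter, and the $\delta-1$ columns of $Y'$ add $\beta(\delta-1)$. Therefore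
\[
\mathbb E\Big[\prod_{i<a}D_i^{\beta p_i}\Big]=\prod_{i<j}\mathbb E\big[\chi_{\beta n_{ij}}^{\beta p_i}\big]=\prod_{i<j}2^{\beta p_i/2}\,\frac{\Gamma(\frac\beta2(n_{ij}+p_i))}{\Gamma(\frac\beta2n_{ij})}.
\]

\emph{Conclusion.} The powers of $2$ cancel as in Section~\ref{sec:real}, and \eqref{eq:area} gives, for real $p_i\ge0$,
\[
\int_{\Omega_\lambda^{\mathbb K}}\prod_{i<a}J_i^{\,p_i-1}\,d\mathrm{vol}=\prod_{j=1}^a\frac{\pi^{\beta(k_j-j)/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac\beta2(k_j-j+1+s_j))}\ \prod_{i<j}\frac{\Gamma(\frac\beta2(n_{ij}+p_i))}{\Gamma(\frac\beta2n_{ij})}.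
\]
For $p_i=1$ this is the first formula of Theorem~\ref{thm:K}. For $\lambda=\emptyset$ the open cell has full measure in $G^{\mathbb K}$, so that formula also gives $\operatorname{vol}(G^{\mathbb K})$. The passage from \eqref{eq:main1} to \eqref{eq:main2} used only Lemma~\ref{lem:hook} and \eqref{eq:tele}, and the latter holds in the form $\prod_{m=r}^l\rho_\beta(m)=\Gamma(\frac{\beta(l+1)}2)/\Gamma(\frac{\beta r}2)$. The exponent of $\pi$ in the ratio is $\frac\beta2\sum_j(k_j-j-b)=-\frac\beta2|\lambda|$. This yields the second formula and completes the proof of Theorem~\ref{thm:K}.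

\begin{thebibliography}{1}
\bibitem{Handbook}
\emph{The Handbook of Zonoid Calculus}, \texttt{https://core.ac.uk/download/534392099.pdf}.
\end{thebibliography}
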